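# Branch $p$-groups with maximal subgroups of infinite index

Throughout, $p$ is a prime, groups act on the left, $[a,b]=aba^{-1}b^{-1}$ and $G'=[G,G]$.

## Rooted trees, sections and rigid stabilizers

**Definition (trees of words).** A rooted tree is *spherically homogeneous* if all vertices at the same distance from the root have the same number of children; we always assume that every vertex has at least $2$ children. All trees in the proof are given by words. Let $X_0,X_1,\dots$ be finite sets with at least two elements each. For $n\ge 0$, let $T_n$ be the tree of finite words $x_nx_{n+1}\cdots x_{m-1}$ with $x_i\in X_i$. The root is the empty word, and the children of a word of length $m$ are its extensions by one letter of $X_{n+m}$. Put $T=T_0$. *Level* $l$ is the set of words of length $l$, and the boundary $\partial T$ is the set of infinite words.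

*Example.* If all $X_n=\{0,1\}$, then every $T_n$ is the binary tree. If $X_0=\{0,1\}$ and $X_n=\{0,1,2\}$ for $n\ge1$, then the root of $T_0$ has two children, every other vertex of $T_0$ has three, and $T_1$ is the ternary tree.

An automorphism of $T_n$ preserves the length of words and sends prefixes to prefixes.

**Definition (sections).** For $g\in\mathrm{Aut}\,T_n$ and a word $v$ of length $m$, the *section* $g|_v\in\mathrm{Aut}\,T_{n+m}$ is defined by $g(vw)=g(v)\,g|_v(w)$.

So $g|_v$ records what $g$ does below $v$, once we forget where $v$ goes. From the definition,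
$$(gh)|_v=g|_{h(v)}\;h|_v,\qquad g|_{vw}=(g|_v)|_w. \tag{1}$$
If $g$ and $h$ fix all words of length $m$, the first rule reads $(gh)|_v=g|_vh|_v$ for $|v|=m$. Hence, on the pointwise stabilizer of level $m$, the map $g\mapsto (g|_v)_{|v|=m}$ is an injective homomorphism. In particular, an element that fixes all first letters has $p$-power order as soon as its finitely many first-level sections do.

*Example (odometer).* On the binary tree let $a(0w)=1w$ and $a(1w)=0\,a(w)$. Then $a|_0=1$ and $a|_1=a$. By (1), $a^2$ fixes the letters $0,1$, and $a^2|_0=a|_1a|_0=a$, $a^2|_1=a|_0a|_1=a$. If $a$ had finite order $k$, then $k$ would be even because $a$ swaps the two letters, and $1=a^k|_0=a^{k/2}$ would contradict minimality. So $a$ has infinite order.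

**Definition (rooted automorphisms, the operation $v*a$).** An automorphism is *rooted* if all its first-level sections are trivial. For a word $v$ of length $m$ and $a\in\mathrm{Aut}\,T_{n+m}$, the automorphism $v*a\in \mathrm{Aut}\,T_n$ acts by $vw\mapsto v\,a(w)$ and trivially off the subtree at $v$. The map $a\mapsto v*a$ is an injective homomorphism, and $(xw)*a=x*(w*a)$.

*Example.* If $X_n=Q$ is a finite group, then $q\in Q$ gives the rooted automorphism $xw\mapsto (qx)w$ of $T_n$, and this action of $Q$ is faithful. On the binary tree with $a$ the odometer, $a^2=(0*a)(1*a)$.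

**Definition (branch group).** Let $G$ act faithfully on a spherically homogeneous tree $T$ by automorphisms. For a vertex $v$, $\mathrm{rist}_G(v)$ is the subgroup of elements of $G$ acting trivially outside the subtree rooted at $v$. The *rigid stabilizer of level $n$* is $\mathrm{rist}_G(n)=\prod_v\mathrm{rist}_G(v)$, with $v$ ranging over level $n$. The group $G$ is a *branch group* if it is transitive on each level and $\mathrm{rist}_G(n)$ has finite index in $G$ for every $n\ge0$.

*Example.* Let $G=\mathrm{Aut}\,T$ for the binary tree. It is level-transitive, and $\mathrm{rist}_G(v)=v*\mathrm{Aut}\,T_{|v|}$, so $\mathrm{rist}_G(n)$ is the whole pointwise stabilizer of level $n$, which has finite index. So $\mathrm{Aut}\,T$ is branch. By contrast, let $G=\langle a\rangle$ be generated by the odometer. It is level-transitive: $a$ swaps the two letters, and $a^2$ acts as $a$ below each letter, so induction on the level applies. An element fixing the first letters is $a^{2j}$, with section $a^j$ at both letters. If it is trivial below one letter then $j=0$. So $\mathrm{rist}_G(1)=1$ has infinite index, and $\langle a\rangle$ is not branch.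

## $p$-groups, residual finiteness, group algebras and the class $\mathcal{MF}$

**Definition ($p$-group).** A *$p$-group* is a group in which every element has order a power of $p$. It need not be finite.

*Example.* An infinite direct sum of copies of $C_p$ is a $p$-group, and so is the Prüfer group $C_{p^\infty}$, the union of a chain $C_p<C_{p^2}<\cdots$.

Subgroups, quotients and finite direct products of $p$-groups are $p$-groups, and an extension of a $p$-group by a $p$-group is a $p$-group. A finite $p$-group has $p$-power order (Cauchy). Two textbook facts will be used constantly.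

* In a finite $p$-group $Q$ every maximal subgroup is normal of index $p$. Hence it contains $\Phi(Q)=Q'Q^p$, where $Q^p$ is generated by the $p$-th powers. So if $U\le Q$ and $UQ'=Q$, then $U=Q$. The quotient $Q/\Phi(Q)$ is abelian of exponent dividing $p$.
* A finitely generated abelian torsion group is finite.

**Definition (residually finite).** A group is *residually finite* if every nontrivial element survives in some finite quotient.

*Example.* $\mathrm{Aut}\,T$, for $T$ a tree of words as above, is residually finite: an automorphism $g\ne1$ acts nontrivially on some level, and the levels are finite. So every group acting faithfully on such a tree is residually finite. The group $C_{p^\infty}$ is not: it is divisible, so all its finite quotients are trivial.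

**Definition (wreath product, group algebra).** For a group $\Lambda$, let $C_p\wr\Lambda=N\rtimes\Lambda$ with $N=\bigoplus_{h\in\Lambda}\langle a_h\rangle$, $a_h^p=1$ and $ga_hg^{-1}=a_{gh}$. The group algebra $\mathbb F_p[\Lambda]$ has basis $\Lambda$. Its *augmentation ideal* $\Delta$ is the kernel of the ring homomorphism $\mathbb F_p[\Lambda]\to\mathbb F_p$ sending every $\lambda\in\Lambda$ to $1$. It has codimension $1$ and is spanned by the elements $1-\lambda$.

*Example.* $C_2\wr C_2$ is the dihedral group of order $8$. For $C_p=\langle a\rangle$ and $u=a-1$ we have $u^p=a^p-1=0$, so $\mathbb F_p[C_p]=\mathbb F_p[u]/(u^p)$, with $\Delta=(u)$.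

**Definition (maximal subgroup, $\mathcal{MF}$).** A *maximal subgroup* is a proper subgroup not contained in any other proper subgroup. The class $\mathcal{MF}$ consists of the groups all of whose maximal subgroups have finite index.

*Example.* $\mathbb Z\in\mathcal{MF}$, since its maximal subgroups are the $\ell\mathbb Z$ with $\ell$ prime. The group $G$ of maps $x\mapsto ax+b$ of $\mathbb Q$ with $a\neq0$ is not in $\mathcal{MF}$. Let $M$ be the stabilizer of $0$, of infinite index. If $U$ strictly contains $M$, some $g\in U$ has $g(0)\ne0$; as $M$ is transitive on nonzero numbers, $U$ is transitive on $\mathbb Q$; as $U\ge M$, $U=G$.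

## Branch $p$-groups and $\mathcal{MF}$: the question and the theorems

Pervova proved that the torsion Grigorchuk groups, which are branch $2$-groups, belong to $\mathcal{MF}$. It is asked (doi:10.13097/archive-ouverte/unige:123493) whether being a $p$-group is enough to force a branch group into $\mathcal{MF}$. In plain words: *is there a branch $p$-group with a maximal subgroup of infinite index?* The answer is yes, for every $p$.

**Theorem 1.** For every prime $p$ there is a finitely generated branch $p$-group $G$ with a maximal subgroup of infinite index.

**Theorem 2.** Let $p$ be a prime.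

(a) Every finitely generated residually finite $p$-group $\Gamma$ embeds in a finitely generated branch $p$-group $G$, acting as a branch group on the $p$-regular rooted tree, that has exactly $2^{\aleph_0}$ maximal subgroups of infinite index.

(b) There are $2^{\aleph_0}$ pairwise non-isomorphic groups $G$ as in (a).

(c) Examples cannot be locally finite: every locally finite $p$-group lies in $\mathcal{MF}$.

Here *$p$-regular* means that every vertex has $p$ children, and *locally finite* that every finitely generated subgroup is finite.

## Finite and locally finite $p$-groups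

In a finite $p$-group there is nothing to find. In $C_{p^\infty}$ there are no maximal subgroups at all: its proper subgroups form a chain of finite groups. So it lies in $\mathcal{MF}$ vacuously. These are cases of Theorem 2(c), which we prove now, because it tells us where not to look.

*Proof of Theorem 2(c).* Let $G$ be a locally finite $p$-group and $M$ a maximal subgroup. We first show $G'\le M$. Suppose $g\in G'\setminus M$. Then $G=\langle M,g\rangle$. The element $g$ is a product of finitely many commutators of elements of $G$, and each of these elements is a word in $g$ and finitely many elements of $M$. So there is a finite set $F\subseteq M$ such that $A=\langle F,g\rangle$ satisfies $g\in A'$. Then $A=\langle F\rangle A'$. But $A$ is a finite $p$-group, so $A=\langle F\rangle\le M$ and $g\in M$, a contradiction.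

Hence $G'\le M$, so $M$ is normal, and $G/M$ is a nontrivial $p$-group without proper nontrivial subgroups. So it is cyclic of order $p$, and $|G:M|=p$. $\square$

An example must therefore have an infinite finitely generated subgroup, and we look for finitely generated examples.

## Proper supplements of the derived subgroup

**Lemma 3.** Let $G$ be a finitely generated $p$-group and $K<G$ a proper subgroup with $KG'=G$. Then $K$ lies in a maximal subgroup of $G$, and every maximal subgroup containing $K$ has infinite index.

*Proof.* The union of a chain of proper subgroups containing $K$ is proper: otherwise it contains the finitely many generators of $G$, and then one member of the chain contains them all. So Zorn's lemma gives a maximal subgroup $M\ge K$. Suppose such an $M$ has finite index, and let $C$ be its normal core. Then $G/C$ is a finite $p$-group, and its maximal subgroup $M/C$ is normal of index $p$. So $G/M$ is abelian, $G'\le M$, and $M\ge KG'=G$, a contradiction. $\square$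

So we want a finitely generated branch $p$-group $G$ and a *proper* $K$ with $KG'=G$. The first way to show that a subgroup of a tree group is proper is to look for a level of the tree on which it acts by fewer permutations. This cannot work here. If $C$ is a normal subgroup of finite index in $G$, then $G/C$ is a finite $p$-group and the image of $K$ supplements its derived subgroup, so that image is all of $G/C$. **No** finite quotient, and hence no level of the tree, distinguishes $K$ from $G$. Properness has to be detected at infinity.

We shall detect it at a point of the boundary. Inside $G$ we place a group $D$ whose elements act in such a way that, arbitrarily deep along the ray $\xi=111\cdots$, the section of $d\in D$ still remembers $d$ completely. If $E<D$ is proper with $ED'=D$, the subgroup $K_E$ obtained by replacing $D$ by $E$ among the generators should supplement $G'$, and the sections along $\xi$ should show that it is proper.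

## Directed automorphisms: two attempts that break

Suppose the letters form finite groups, $X_n=Q_n$, with $Q_n$ acting as rooted automorphisms by left multiplication. Suppose each $Q_n$ is a quotient of $D$ by a map $\omega_n:D\to Q_n$. We let $d\in D$ act on $T_n$ by an automorphism $\delta_n(d)$ which fixes the first letters, has section $\delta_{n+1}(d)$ at the letter $1$, has section the rooted element $\omega_{n+1}(d)$ at some marked letters, and has trivial section elsewhere.

*All $Q_n$ equal.* Suppose $Q_n=Q=D/N$ is one fixed finite $p$-group and $\omega_n$ is always the projection. If $d\in N$, all the sections $\omega_{n+1}(d)$ are trivial, and by induction on the length of words $\delta_n(d)=1$. So only the finite group $D/N$ acts. If $ED'=D$, the image of $E$ in the finite $p$-group $D/N$ is everything, so $E$ and $D$ give the same subgroup of $\mathrm{Aut}\,T$. The groups $Q_n$ must therefore vary with $n$, so that together they separate the elements of an infinite residually finite $D$.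

*One marked letter.* Suppose the only marked letter is $c_n=\omega_n(c)$, where $c\in D$ and all $c_n$ have order $p^3$. Consider $g_n=\delta_n(c)\,c_n$. It acts on first letters by left multiplication by $c_n$, and by (1) the section of $g_n^{p^3}$ at $1$ is the product of the sections of $\delta_n(c)$ at $c_n^{p^3}=1,\ c_n^{p^3-1},\dots,c_n^2,\ c_n$, in this order. Only the first and the last are nontrivial, so
$$(g_n^{p^3})|_1=\delta_{n+1}(c)\,c_{n+1}=g_{n+1}.$$
If $g_0$ had finite order $k$, then $p^3\mid k$, and $g_1$ would have order dividing $k/p^3$. Repeating this, $p^{3n}\mid k$ for all $n$, which is absurd. So the group is not torsion: the rooted part $c_n$ is reproduced undiminished at each level.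

The cure is to mark $p$ letters, arranged so that a subgroup of $Q_n$ contains all of them or none. Then in such a power each rooted factor appears $p$ times, and the new rooted part lies in $\Phi(Q_{n+1})$. If also no marked letter lies in $\Phi(Q_{n+1})$, the reproduction stops one level later.

## The groups $G_n(D)$

Let $H$ be a finitely generated residually finite $p$-group ($H=1$ is allowed). Put
$$D=H\times C_p\times\langle c\rangle,\qquad c\text{ of order }p^3 .$$
As $H$ is countable and residually finite, intersecting finite-index normal subgroups that omit the nontrivial elements of $H$ one after another gives finite-index normal subgroups $U_0\ge U_1\ge\cdots$ of $H$ with $\bigcap U_n=1$. Put $N_n=U_n\times1\times1$ and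
$$Q_n=D/N_n=H/U_n\times C_p\times\langle c\rangle,$$
let $\omega_n:D\to Q_n$ be the projection, and let $c_n=\omega_n(c)$. Then $Q_n$ is a finite $p$-group of order at least $p^4$, $c_n$ has order $p^3$, and $Q_n\ne\langle c_n\rangle$. The marked letters are
$$S_n=\{c_n^{1+pj}:0\le j\le p-1\},$$
which are $p$ distinct elements, none equal to $1$. Each of them generates $\langle c_n\rangle$. Hence:

* **(F1)** every subgroup of $Q_n$ contains all of $S_n$ or none of it;
* **(F2)** $S_n\cap\Phi(Q_n)=\emptyset$, since the projection $Q_n\to\langle c\rangle$ maps $\Phi(Q_n)$ into $\langle c^p\rangle$, which contains no $c^{1+pj}$.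

Let $X_n=Q_n$ as a set, with $Q_n$ acting on $T_n$ by rooted automorphisms. For $d\in D$ define $\delta_n(d)\in\mathrm{Aut}\,T_n$, for all $n\ge0$ simultaneously: it fixes all first letters, and
$$\delta_n(d)|_1=\delta_{n+1}(d),\qquad \delta_n(d)|_s=\omega_{n+1}(d)\ (s\in S_n),\qquad \delta_n(d)|_x=1\ \text{ otherwise.}\tag{2}$$

**Well-definedness.** On words of length at most $1$, $\delta_n(d)$ is the identity. On words of length $l+1$ it is determined by rooted automorphisms and by $\delta_{n+1}(d)$ on words of length $l$. By induction on $l$, all $\delta_n(d)$ are uniquely determined on words of length $l$, are bijective there, and are compatible with prefixes.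

**Homomorphism.** We show by induction on $l$ that $\delta_n(de)$ and $\delta_n(d)\delta_n(e)$ agree on words $xw$ of length $l$, for all $n$. For $x=1$ this is the induction hypothesis for $n+1$; for $x\in S_n$ it holds because $\omega_{n+1}$ is a homomorphism; for other $x$ both are trivial below $x$.

**Injectivity.** Let $d\ne1$. Choose $m\ge n$ with $d\notin N_{m+1}$. The section of $\delta_n(d)$ at $1^{m-n}$ is $\delta_m(d)$, so its section at $1^{m-n}s$ with $s\in S_m$ is $\omega_{m+1}(d)\ne1$.

For $E\le D$ write $E_n=\delta_n(E)$; so $D_n\cong D$. Put
$$G_n=\langle Q_n,D_n\rangle\le\mathrm{Aut}\,T_n,\qquad G=G(D)=G_0 .$$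
(The group depends also on the choice of the $U_n$, which we fix.) Each $G_n$ is finitely generated. By (1) and (2), the first-level sections of elements of $G_n$ lie in $G_{n+1}$, and elements of $G_n$ act on first letters by left multiplication by elements of $Q_n$. For $q\in Q_n$, the section of $q\,\delta_n(d)\,q^{-1}$ at $x$ is $\delta_n(d)|_{q^{-1}x}$. So $q\,\delta_n(d)\,q^{-1}$ fixes first letters and has sections
$$\delta_{n+1}(d)\text{ at }q,\qquad \omega_{n+1}(d)\text{ at each }qs\ (s\in S_n),\qquad 1\text{ elsewhere.}\tag{3}$$

*Smallest case, by hand.* Let $p=2$, $H=1$. Then $D=C_2\times\langle c\rangle$ with $c$ of order $8$, every $Q_n=D$, the tree is $16$-regular, $S_n=\{c,c^3\}$, and $\delta=\delta_n$ does not depend on $n$. Take $g=\delta(c)\,c$, the element that had infinite order in the failed attempt. The section of $g^8$ at $1$ is the product of the sections of $\delta(c)$ at $1,c^7,c^6,\dots,c$, namely $z=\delta(c)\cdot c\cdot c=\delta(c)c^2$. At the other letters of $\langle c\rangle$ the factors are rotated cyclically, so the section is a conjugate of $z$; at letters outside $\langle c\rangle$ it is trivial. Now $z$ acts on letters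 by $c^2$, of order $4$. The orbit $\{1,c^2,c^4,c^6\}$ contains no marked letter, so $z^4$ has section $\delta(c)$ there. The orbit $\{c,c^3,c^5,c^7\}$ contains both marked letters, so $z^4$ has section $c\cdot c=c^2$ there. The remaining sections are trivial. So $z^4$ has order $8$, $z$ has order $32$, and $g$ has order $8\cdot32=256$.

## Every element of $G_n$ has $p$-power order

**Step 1: a normal form.** We fix a length on which to do induction. Every $g\in G_n$ can be written
$$g=t_1\cdots t_k\,q,\qquad t_i=q_i\,\delta_n(d^{(i)})\,q_i^{-1},\quad q,q_i\in Q_n,\ d^{(i)}\in D .\tag{4}$$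
Indeed, a product, in any order, of elements of $Q_n$ and $k$ elements of $D_n$ takes this form when we move the elements of $Q_n$ to the right, conjugating what they pass. Then there are $k$ factors $t_i$, and $q$ is the product, in order, of the $Q_n$-factors. Let $\ell(g)$ be the least possible $k$ in (4).

**Step 2: sections of a power.** We compute the sections of the first power of $g$ that fixes first letters. Let $g$ be given by (4) with $k\ge1$, and let $m$ be the order of $q$, a power of $p$. Let $x\in X_n$ and $O=\langle q\rangle x$. Left multiplication is free, so $|O|=m$. The $t_i$ fix first letters and $q$ is rooted, so $g|_x=\prod_{i=1}^kt_i|_{qx}$. The element $g^m$ fixes first letters, and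
$$(g^m)|_x=\prod_{r=m,m-1,\dots,1}\ \prod_{i=1}^k t_i|_{q^rx}.\tag{5}$$
As $r$ varies, $q^rx$ runs through $O$ once. So each $t_i$ contributes its section at each $y\in O$ exactly once. By (3) this contribution is $\delta_{n+1}(d^{(i)})$ if $y=q_i$, $\omega_{n+1}(d^{(i)})$ if $y\in q_iS_n$, and $1$ otherwise. Let $k_O=\#\{i:q_i\in O\}$. Then (5) is a product of elements of $Q_{n+1}$ and $k_O$ elements of $D_{n+1}$. Three things can happen.

(i) *If $k_O<k$*, then by Step 1 $\ell((g^m)|_x)\le k_O<k$.

Suppose now $k_O=k$. Then all $q_i\in\langle q\rangle x$. For $s\in S_n$ we have $q_is\in O\iff xs\in\langle q\rangle x\iff s\in x^{-1}\langle q\rangle x$, which does not depend on $i$. By (F1) this holds for no $s\in S_n$ or for all.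

(ii) *If $k_O=k$ and it holds for no $s$*, then (5) is a product of elements $\delta_{n+1}(d^{(i)})$. So $(g^m)|_x\in D_{n+1}\cong D$ has $p$-power order.

(iii) *If $k_O=k$ and it holds for all $s$*, then $(g^m)|_x$ is a product, in some order, of each $\delta_{n+1}(d^{(i)})$ once and each $\omega_{n+1}(d^{(i)})$ exactly $p$ times. By Step 1 it equals $t'_1\cdots t'_kq'$, in the form (4) over $G_{n+1}$, where $q'$ is the product of all the $Q_{n+1}$-factors. In the abelian group $Q_{n+1}/\Phi(Q_{n+1})$, of exponent dividing $p$, the image of $q'$ is $\prod_i\omega_{n+1}(d^{(i)})^p=1$. So $q'\in\Phi(Q_{n+1})$.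

**Step 3: the induction.** We show by induction on $k\ge0$: *for all $n$, every $g\in G_n$ with $\ell(g)\le k$ has $p$-power order.* For $k=0$ we have $g\in Q_n$. Let $k\ge1$, assume the statement for $k-1$, and let $g\in G_n$ be given by (4) with $k$ factors. It suffices to show that each section $(g^m)|_x$ has $p$-power order: then $g^m$ does, and so does $g$, as $m$ is a power of $p$.

In case (i) this is the induction hypothesis for $G_{n+1}$, and in case (ii) it is already proved. In case (iii), let $z=(g^m)|_x=t'_1\cdots t'_kq'$ with $q'\in\Phi(Q_{n+1})$, and apply Step 2 to this expression. Let $m'$ be the order of $q'$, and consider an orbit $O'=\langle q'\rangle x'$. If $k_{O'}<k$, the section of $z^{m'}$ at $x'$ has $p$-power order by the induction hypothesis. If $k_{O'}=k$, then $x'^{-1}\langle q'\rangle x'\le\Phi(Q_{n+1})$, since $\Phi(Q_{n+1})$ is normal. By (F2) this subgroup contains no element of $S_{n+1}$, so we are in case (ii) and the section has $p$-power order. So all first-level sections of $z^{m'}$ have $p$-power order, hence so does $z^{m'}$, and so does $z$. $\square$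

Thus **each $G_n$ is a $p$-group.**

## Level-transitivity and commutators supported on one subtree

**Step 4: realizing all of $G_{n+1}$ below the letter $1$.** This step gives transitivity and is the tool for the next one. By (3), $\delta_n(d)$ and $c_n^{-1}\delta_n(d)c_n$ fix first letters. Their sections at $1$ are $\delta_{n+1}(d)$ and $\omega_{n+1}(d)$; for the second, $1=c_n^{-1}c_n\in c_n^{-1}S_n$. As $\omega_{n+1}(D)=Q_{n+1}$, these sections generate $G_{n+1}$. Hence
$$\text{for every }b\in G_{n+1}\text{ there is }g\in G_n\text{ fixing all first letters with }g|_1=b.\tag{6}$$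
By induction on $l$, every $G_n$ is transitive on words of length $l$ in $T_n$. For $l=0$ this is trivial. Let $xw$, $x'w'$ be words of length $l+1$. Elements of $Q_n$ map them to $1w$, $1w'$. By induction some $b\in G_{n+1}$ maps $w$ to $w'$, and an element as in (6) maps $1w$ to $1w'$.

**Step 5: $x*G_{n+1}'\le G_n$ for all $n$ and all $x\in X_n$.** This is the source of rigid stabilizers. Put $V=\{a\in G_{n+1}:1*a\in G_n\}$, a subgroup of $G_{n+1}$. For $q\in Q_n$ we have $q(1*a)q^{-1}=q*a$, so it suffices to show $G_{n+1}'\le V$.

First, *$V$ is normal in $G_{n+1}$*: if $g,b$ are as in (6), then $g(1*a)g^{-1}=1*(bab^{-1})$.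

Next, *a way to produce elements of $V$*. Let $\alpha,\beta\in G_n$ fix all first letters, and suppose that no $x\ne1$ has both $\alpha|_x\ne1$ and $\beta|_x\ne1$. Then $[\alpha,\beta]=1*[\alpha|_1,\beta|_1]$, so $[\alpha|_1,\beta|_1]\in V$. We apply this to $\delta_n(d)$ and to
$$\beta_j(e)=c_n^{-(1+pj)}\,\delta_n(e)\,c_n^{1+pj}\qquad(e\in D,\ 0\le j\le p-1).$$
By (3), with exponents modulo $p^3$:

* $\delta_n(d)$ has section $\delta_{n+1}(d)$ at $1$, and nontrivial sections only at $c_n^k$ with $k\in\{0\}\cup\{1+pi:0\le i<p\}$;
* $\beta_j(e)$ has section $\omega_{n+1}(e)$ at $1$, and nontrivial sections only at $c_n^k$ with $k\in\{-1-pj\}\cup\{p(i-j):0\le i<p\}$.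

(For $p=2$ the three exponent sets are $\{0,1,3\}$ for $\delta_n(d)$, $\{7,0,2\}$ for $\beta_0$ and $\{5,6,0\}$ for $\beta_1$, modulo $8$; any two meet only in $0$.)

*The pair $\delta_n(d)$, $\beta_0(e)$.* We compare $\{0\}\cup\{1+pi\}$ with $\{-1\}\cup\{pi'\}$. We have $0\not\equiv-1$ and, modulo $p$, $1+pi\not\equiv pi'$. The congruence $1+pi\equiv-1$ would give $p\mid2$, which is impossible for odd $p$; for $p=2$ it says $2i\equiv-2\pmod 8$, i.e. $i\equiv3\pmod4$, impossible for $i\in\{0,1\}$. So the only common exponent is $0$, and $[\delta_{n+1}(d),\omega_{n+1}(e)]\in V$.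

*The pair $\beta_0(e)$, $\beta_{p-1}(e')$.* We compare $\{-1\}\cup\{pi\}$ with $\{-1-p(p-1)\}\cup\{-pi'\}$, where $0\le i,i'\le p-1$. As $0<p(p-1)<p^3$, $-1\not\equiv-1-p(p-1)$. The mixed cases fail modulo $p$. The congruence $pi\equiv-pi'$ means $p^2\mid i+i'$, and $0\le i+i'\le2p-2<p^2$, so $i=i'=0$. So the only common exponent is $0$, and $[\omega_{n+1}(e),\omega_{n+1}(e')]\in V$. (This is where the order $p^3$ matters: if $c$ had order $p^2$, then $i=1$, $i'=p-1$ would give a second common exponent.)

As $\omega_{n+1}(D)=Q_{n+1}$, the subgroup $V$ contains all $[\delta_{n+1}(d),q]$ and $[q,q']$ with $d\in D$ and $q,q'\in Q_{n+1}$.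

It remains to treat *two directed elements*; here the extra factor $C_p$ of $D$ is used. Let $d,e\in D$ and choose $r\in Q_{n+1}\setminus\langle c_{n+1}\rangle$. By (3), the nontrivial sections of $r\,\delta_{n+1}(d)\,r^{-1}$ are at letters in $r\langle c_{n+1}\rangle$, and those of $\delta_{n+1}(e)$ at letters in $\langle c_{n+1}\rangle$. These cosets are disjoint and both elements fix first letters, so the two elements commute. Since $r\,\delta_{n+1}(d)\,r^{-1}=[r,\delta_{n+1}(d)]\,\delta_{n+1}(d)\equiv\delta_{n+1}(d)$ modulo $V$, we get $[\delta_{n+1}(d),\delta_{n+1}(e)]\in V$.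

So the generators of $G_{n+1}$ commute pairwise modulo the normal subgroup $V$. Hence $G_{n+1}/V$ is abelian, i.e. $G_{n+1}'\le V$. $\square$

**Step 6: $G$ is a branch group.** We pass from one level to all levels. By Step 3, $G_n/G_n'$ is a finitely generated abelian torsion group, hence finite.

*Claim.* For all $n,m\ge0$ there is a finite-index subgroup $V_{n,m}\le G_{n+m}$ with $v*V_{n,m}\le G_n$ for all words $v$ of length $m$ in $T_n$.

Take $V_{n,0}=G_n$. Given the claim for $m$ and all $n$, let
$$V_{n,m+1}=\bigcap_w\{a\in V_{n+1,m}:w*a\in G_{n+1}'\},$$
where $w$ runs over the finitely many words of length $m$ in $T_{n+1}$. The set in braces is the preimage of $G_{n+1}'$ under the homomorphism $V_{n+1,m}\to G_{n+1}$, $a\mapsto w*a$. So it has finite index in $V_{n+1,m}$, which has finite index in $G_{n+1+m}$. By Step 5, $(xw)*a=x*(w*a)\in G_n$ for all $x\in X_n$ and $a\in V_{n,m+1}$. This proves the claim.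

Now fix $m$. The pointwise stabilizer of level $m$ in $G$ has finite index in $G$ and embeds into $\prod_vG_m$, with $v$ over the words of length $m$, by $g\mapsto(g|_v)_v$. Its subgroup $\prod_vv*V_{0,m}\le\mathrm{rist}_G(m)$ is mapped onto $\prod_vV_{0,m}$, which has finite index in $\prod_vG_m$. So $\mathrm{rist}_G(m)$ has finite index in $G$. With Step 4, $G$ is a branch group on the spherically homogeneous tree $T$, where a vertex of level $n$ has $|Q_n|\ge p^4$ children. $\square$

## Sections along the ray $111\cdots$

**Step 7.** *For $E\le D$ put $K_E=\langle Q_0,E_0\rangle$. Then $K_E\cap D_0=E_0$.* This is the detection of properness at infinity.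

Let $\xi=111\cdots\in\partial T$, and for $\eta\in\partial T$ let $\eta_n$ be its prefix of length $n$. We list the deep sections of the generators:

* for $q\in Q_0$, $q|_{\eta_n}=1$ for all $n\ge1$, because $q$ is rooted;
* for $d\in D$, $\delta_0(d)|_{\xi_n}=\delta_n(d)$, by (2);
* for $d\in D$ and $\eta\ne\xi$, write $\eta=1^mx\cdots$ with $x\ne1$; then $\delta_0(d)|_{1^mx}=\delta_m(d)|_x$ is rooted or trivial, so $\delta_0(d)|_{\eta_n}=1$ for $n\ge m+2$.

Let $g=s_1\cdots s_k$ with $s_i\in Q_0\cup E_0$. By (1),
$$g|_{\xi_n}=\prod_{i=1}^k s_i|_{(s_{i+1}\cdots s_k\xi)_n}.\tag{7}$$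
The boundary points $s_{i+1}\cdots s_k\xi$ do not depend on $n$. So for $n$ large each factor is trivial or lies in $E_n$, and $g|_{\xi_n}\in E_n$. If moreover $g=\delta_0(d)$ with $d\in D$, then $g|_{\xi_n}=\delta_n(d)$. So $\delta_n(d)\in E_n=\delta_n(E)$, and $d\in E$ by injectivity of $\delta_n$. $\square$

**Proposition 4.** $G=G(D)$ is a finitely generated infinite residually finite branch $p$-group containing a copy $D_0$ of $D$. If $E<D$ is a proper subgroup with $ED'=D$, then $K_E\ne G$ and $K_EG'=G$. Hence $K_E$ lies in a maximal subgroup of $G$, and all maximal subgroups containing $K_E$ have infinite index.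

*Proof.* $G$ is infinite because it is transitive on all levels, and residually finite because it acts faithfully on a tree with finite levels. It is a branch $p$-group by Steps 3, 4 and 6. By Step 7, $K_E\cap D_0=E_0\ne D_0$, so $K_E\ne G$. The subgroup $K_EG'$ contains $Q_0$ and $E_0D_0'=D_0$, so it is $G$. Apply Lemma 3. $\square$

The case $H=1$ already gives an infinite finitely generated branch $p$-group $G(C_p\times C_{p^3})$. There $D$ is abelian, so $ED'=D$ forces $E=D$. What remains is to find an $H$ that has a proper supplement of its derived subgroup.

## Proper right ideals outside the augmentation ideal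

Wreath products turn the search into one about right ideals.

**Lemma 5.** Let $\Lambda$ be a finitely generated residually finite $p$-group, $R=\mathbb F_p[\Lambda]$ with augmentation ideal $\Delta$, and $H=C_p\wr\Lambda=R\rtimes\Lambda$ with $(r,\lambda)(r',\lambda')=(r+r'\lambda^{-1},\lambda\lambda')$. Then $H$ is a finitely generated residually finite $p$-group. For each right ideal $I\ne R$ with $I\not\subseteq\Delta$, the subgroup $H_I=I\rtimes\Lambda$ is proper and satisfies $H_IH'=H$.

*Proof.* The linear map $R\to R$ given on the basis by $h\mapsto h^{-1}$ carries the action $r\mapsto r\lambda^{-1}$ of $\lambda$ to left multiplication by $\lambda$. So $R\rtimes\Lambda$ is indeed $C_p\wr\Lambda$. It is generated by $(1,1)$ and $\Lambda$, hence finitely generated, and it is an extension of a $p$-group by a $p$-group.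

*Residual finiteness.* Let $(r,\lambda)$ be nontrivial. If $\lambda\ne1$, use the projection $H\to\Lambda$ and a finite quotient of $\Lambda$. If $\lambda=1$ and $r\ne0$, choose a finite quotient $\bar\Lambda$ of $\Lambda$ in which the finitely many elements of the support of $r$ have distinct images: for each pair $h\ne h'$ of them take a finite-index normal subgroup omitting $h^{-1}h'$, and intersect. The ring homomorphism $\mathbb F_p[\Lambda]\to\mathbb F_p[\bar\Lambda]$ induces a homomorphism from $H$ onto the finite group $\mathbb F_p[\bar\Lambda]\rtimes\bar\Lambda$, and $(r,1)$ has nontrivial image.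

*The subgroup $H_I$.* It is a subgroup because $I\Lambda=I$, and it is proper because $I\ne R$. We compute
$$[(r,1),(0,\lambda)]=(r,\lambda)(-r,\lambda^{-1})=(r-r\lambda^{-1},1).$$
With $r=1$ this gives all $(1-\lambda^{-1},1)$, which generate $\Delta$ additively. So $H'\supseteq\Delta$. Since $\Delta$ has codimension $1$ in $R$ and $I\not\subseteq\Delta$, $I+\Delta=R$. So $H_IH'$ contains $R$ and $\Lambda$, and is $H$. $\square$

If $\Lambda$ is finite, no such $I$ exists: $H$ would be a finite $p$-group with a proper supplement of $H'$. In terms of rings, we want $y\in\Delta$ such that $1-y$ has no right inverse; then $I=(1-y)R$ is proper, and it is not in $\Delta$ because $1-y$ has augmentation $1$. In particular $y$ must not be nilpotent, since $1+y+y^2+\cdots$ would then be an inverse. We arrange the converse by using a *graded* ring: if $y$ is homogeneous of degree $1$ and not nilpotent, the series $1+y+y^2+\cdots$ is the only candidate for a right inverse, and it does not terminate. The group algebra of a wreath product carries such a grading.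

Let $L$ be a finitely generated infinite residually finite $p$-group, for instance $L=G(C_p\times C_{p^3})$, the case $H=1$ of Proposition 4. Let
$$\Lambda_1=C_p\wr L=N\rtimes L,\qquad N=\bigoplus_{h\in L}\langle a_h\rangle,\qquad R_1=\mathbb F_p[\Lambda_1],\qquad u_h=a_h-1 .$$
By Lemma 5 applied to $L$, $\Lambda_1$ is a finitely generated residually finite $p$-group. We have $\mathbb F_p[N]=\mathbb F_p[u_h:h\in L]/(u_h^p)$, with basis the monomials $\mu$ in the $u_h$ with all exponents $<p$. (For finitely many $h$ this is a tensor product of copies of $\mathbb F_p[C_p]=\mathbb F_p[u]/(u^p)$.) As $R_1=\bigoplus_{g\in L}\mathbb F_p[N]g$, the elements $\mu g$ with $g\in L$ form a basis of $R_1$. Since $gu_hg^{-1}=u_{gh}$, conjugation by $g$ permutes the monomials and preserves their degree, and $\mu g\cdot\mu'g'=\mu\,(g\mu'g^{-1})\,gg'$ is $0$ or a basis element of degree $\deg\mu+\deg\mu'$. So $R_1=\bigoplus_{i\ge0}(R_1)_i$ is a graded ring, where $(R_1)_i$ is spanned by the $\mu g$ with $\deg\mu=i$. Let $S$ be a finite set generating $L$ as a monoid, and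
$$y=\sum_{s\in S}u_1s\in(R_1)_1 .$$

**Lemma 6.** $y^n\ne0$ for all $n$, and $(1-y)R_1\ne R_1$.

*Proof.* *Step for $y^n\ne0$: one basis element occurs with coefficient $1$.* The case $n=0$ is clear; let $n\ge1$. For $(s_1,\dots,s_n)\in S^n$ put $h_i=s_1\cdots s_i$ and $h_0=1$. Moving the $s_i$ to the right by $gu_h=u_{gh}g$,
$$y^n=\sum_{(s_1,\dots,s_n)\in S^n}u_{h_0}u_{h_1}\cdots u_{h_{n-1}}\,h_n .\tag{8}$$
Every term is $0$ or a basis element. Let $|\cdot|$ be the word length on $L$ with respect to $S$. As $L$ is infinite and $S$ finite, lengths are unbounded. A prefix of a shortest word is itself a shortest word, so there is an element of length exactly $n$. Fix $s_1,\dots,s_n$ with $|s_1\cdots s_n|=n$; then $|h_i|=i$ for all $i$. In particular the $h_i$ are distinct, and $u_{h_0}\cdots u_{h_{n-1}}h_n$ is a basis element.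

Suppose a sequence $(s'_i)$, with partial products $h'_i$, gives the same basis element. Comparing monomials, $h'_0,\dots,h'_{n-1}$ are distinct and $\{h'_0,\dots,h'_{n-1}\}=\{h_0,\dots,h_{n-1}\}$; also $h'_n=h_n$. For $i\le n-1$, the $i+1$ distinct elements $h'_0,\dots,h'_i$ have length at most $i$, since $|h'_j|\le j$. The elements of length at most $i$ in $\{h_0,\dots,h_{n-1}\}$ are exactly $h_0,\dots,h_i$. So $\{h'_0,\dots,h'_i\}=\{h_0,\dots,h_i\}$ for each $i\le n-1$. Comparing consecutive $i$ gives $h'_i=h_i$ for all $i$, hence $s'_i=s_i$ for all $i$. So this basis element has coefficient $1$ in $y^n$, and $y^n\ne0$.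

*Step for $(1-y)R_1\neq R_1$.* Suppose $(1-y)z=1$ with $z=\sum_iz_i$, $z_i\in(R_1)_i$. The degree-$i$ part of $(1-y)z$ is $z_i-yz_{i-1}$ (with $z_{-1}=0$). So $z_0=1$ and $z_i=yz_{i-1}$ for $i\ge1$. Hence $z_i=y^i\ne0$ for all $i$, although the sum is finite: a contradiction. $\square$

## A branch $p$-group outside $\mathcal{MF}$: proof of Theorem 1

Let $L$ and $\Lambda_1=C_p\wr L$ be as above, and $H=C_p\wr\Lambda_1=R_1\rtimes\Lambda_1$. Let $I=(1-y)R_1$. By Lemma 6, $I\ne R_1$. Each $u_1s=(a_1-1)s$ has augmentation $0$, so $y\in\Delta$ and $1-y\notin\Delta$; hence $I\not\subseteq\Delta$. By Lemma 5 applied to $\Lambda_1$, $H$ is a finitely generated residually finite $p$-group, and $H_I<H$ is proper with $H_IH'=H$. Let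
$$D=H\times C_p\times C_{p^3},\qquad E=H_I\times C_p\times C_{p^3}.$$
Then $E\ne D$ and $ED'=D$. By Proposition 4, $G(D)$ is a finitely generated branch $p$-group with a maximal subgroup of infinite index. $\blacksquare$

## The same groups on the $p$-regular tree

We show that every $G=G(D)$ is also a branch group on the $p$-regular rooted tree, by inserting levels into $T$. In the finite $p$-group $Q_n$ choose subgroups $Q_n=A_{n,0}>A_{n,1}>\cdots>A_{n,k_n}=1$, each of index $p$ in the previous one. Let $T^\sharp$ be the tree with vertices $(v,xA_{n,i})$, where $v$ is a word of length $n$ in $T$ and $x\in Q_n$. Order by inclusion of cosets, and identify $(v,\{x\})$ with $(vx,Q_{n+1})$. A coset of $A_{n,i}$ is a union of $p$ cosets of $A_{n,i+1}$, so $T^\sharp$ is $p$-regular. The vertices $v$ of $T$ are among its vertices, as $(v,Q_n)$.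

**The action.** For $g\in G$ and $|v|=n$, the section $g|_v$ acts on the next letter by left multiplication by an element of $Q_n$, which permutes the left cosets of each $A_{n,i}$. So $G$ acts on $T^\sharp$, and faithfully, since it acts faithfully on the vertices of $T$. The map $vx\mapsto(v,xA_{n,i})$ is equivariant from level $n+1$ of $T$ onto a level of $T^\sharp$, and all levels of $T^\sharp$ arise so. Hence $G$ is transitive on the levels of $T^\sharp$.

**Rigid stabilizers.** Let level $j$ of $T^\sharp$ lie between levels $n$ and $n+1$ of $T$, and let $w$ be a vertex of level $j$. Let $v'$ be a level-$(n+1)$ vertex of $T$ that is $w$ or below $w$, and $g\in\mathrm{rist}_G(v')$. Then $g$ fixes every vertex $u$ of $T^\sharp$ outside the subtree at $v'$. Indeed, if $u$ is above $v'$, it is fixed because $v'$ is. Otherwise $u$ and $v'$ are incomparable; a vertex of $T$ below $u$ is not below $v'$, so $g$ fixes it, and hence fixes $u$. So $\mathrm{rist}_G(v')$ is contained in the rigid stabilizer of $w$ for the action on $T^\sharp$. Therefore the rigid stabilizer of level $j$ of $T^\sharp$ contains $\mathrm{rist}_G(n+1)$, and has finite index. So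 $G$ is a branch group on $T^\sharp$. $\square$

## Continuum many maximal right ideals: proof of Theorem 2(a)

One element $y$ gave one supplement. For continuum many, we take independent copies $y_i$ of $y$, indexed by $i\in L$, and for each set $A\subseteq L$ force $y_i\equiv1$ for $i\in A$ and $y_i\equiv0$ for $i\notin A$. A second factor $L$ keeps the group finitely generated.

**Step 8: the right ideals $I_A$.** Let $L$ and $S$ be as before, and let
$$\Lambda=C_p\wr(L\times L)=N\rtimes(L\times L),\quad N=\bigoplus_{(g,i)\in L\times L}\langle a_{(g,i)}\rangle,\quad u_{(g,i)}=a_{(g,i)}-1,\quad R=\mathbb F_p[\Lambda],$$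
with augmentation ideal $\Delta$. (This $N$ replaces the earlier one.) By Lemma 5 applied to $L\times L$, $\Lambda$ is a finitely generated residually finite $p$-group. Let $R^\circ=\mathbb F_p[N\rtimes(L\times1)]$, and for $i\in L$ let
$$y_i=\sum_{s\in S}u_{(1,i)}(s,1)\in R^\circ\cap\Delta .$$
For $\emptyset\ne A\subseteq L$ let $J_A^\circ$ be the right ideal of $R^\circ$ generated by the $1-y_i$ $(i\in A)$ and the $y_i$ $(i\notin A)$.

*$J_A^\circ$ is proper.* Send $a_{(g,i)}\mapsto a_g$ if $i\in A$, $a_{(g,i)}\mapsto1$ if $i\notin A$, and $(g,1)\mapsto g$. Since $(h,1)a_{(g,i)}(h,1)^{-1}=a_{(hg,i)}$ and $ha_gh^{-1}=a_{hg}$, this defines a group homomorphism $N\rtimes(L\times1)\to C_p\wr L=\Lambda_1$. Let $\theta:R^\circ\to R_1$ be the induced ring homomorphism. Then $\theta(y_i)=y$ for $i\in A$ and $\theta(y_i)=0$ for $i\notin A$. So $\theta(J_A^\circ)\subseteq(1-y)R_1$, which does not contain $1$ by Lemma 6. Hence $1\notin J_A^\circ$.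

*$J_A^\circ R$ is proper in $R$.* The subgroup $N\rtimes(L\times1)$ is normal in $\Lambda$ and the elements $(1,i)$, $i\in L$, represent its cosets. So $R=\bigoplus_{i\in L}R^\circ(1,i)$ is a free left $R^\circ$-module, and $J_A^\circ R=\bigoplus_{i\in L}J_A^\circ(1,i)$. The component of $1$ at $i=1$ is $1\notin J_A^\circ$, so $1\notin J_A^\circ R$.

By Zorn's lemma there is a maximal right ideal $I_A\supseteq J_A^\circ R$ of $R$. As $A\ne\emptyset$, some $1-y_i$ with $i\in A$ lies in $I_A\setminus\Delta$, so $I_A\not\subseteq\Delta$. If $A\ne A'$, we may suppose, exchanging them if necessary, that there is $i\in A\setminus A'$. Then $1-y_i\in I_A$ and $y_i\in I_{A'}$; if $I_A=I_{A'}$, this proper right ideal would contain $1=(1-y_i)+y_i$. So $I_A\ne I_{A'}$. As $L$ is countably infinite, the $I_A$ are $2^{\aleph_0}$ distinct maximal right ideals not contained in $\Delta$.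

**Step 9: the maximal subgroups $M_A$.** Let $\Gamma$ be a finitely generated residually finite $p$-group. Put $H^*=C_p\wr\Lambda=R\rtimes\Lambda$, as in Lemma 5, and
$$D=\Gamma\times H^*\times C_p\times C_{p^3},\qquad G=G(D),$$
the construction with $H=\Gamma\times H^*$, a finitely generated residually finite $p$-group. Then $\Gamma\le D\cong D_0\le G$. By Proposition 4 and the previous section, $G$ is a finitely generated branch $p$-group that acts as a branch group on the $p$-regular tree. Let
$$E_A=\Gamma\times(I_A\rtimes\Lambda)\times C_p\times C_{p^3}.$$
By Lemma 5, $E_A\ne D$ and $E_AD'=D$. By Proposition 4 there is a maximal subgroup $M_A\ge K_{E_A}$ of $G$, and it has infinite index.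

*The $M_A$ are distinct: $I_A$ can be recovered from $M_A$.* View $(r,1)\in H^*$ as an element of $D$, and let
$$B_A=\{r\in R:\delta_0((r,1))\in M_A\}.$$
This is an additive subgroup of $R$ containing $I_A$. As $\Lambda\le E_A$, we have $\delta_0(\Lambda)\le M_A$. Since $(0,\lambda)(r,1)(0,\lambda)^{-1}=(r\lambda^{-1},1)$, $B_A$ is closed under right multiplication by $\Lambda$, so it is a right ideal. If $B_A=R$, then $M_A$ would contain $Q_0$ and the images under $\delta_0$ of $\Gamma$, $R$, $\Lambda$, $C_p$ and $C_{p^3}$. So it would contain $Q_0\cup D_0$ and be $G$, a contradiction. Hence $B_A=I_A$ by maximality of $I_A$, and $A\mapsto M_A$ is injective.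

So $G$ has at least $2^{\aleph_0}$ maximal subgroups of infinite index. It has no more, because $G$ is countable and so has at most $2^{\aleph_0}$ subsets. This proves Theorem 2(a). $\square$

## Stabilizers of boundary points and isomorphism types: proof of Theorem 2(b)

We construct $2^{\aleph_0}$ non-isomorphic groups to use as $\Gamma$ in (a). Let $L=G(C_p\times C_{p^3})$, a branch group on its tree $T$.

**Step 10: distinct boundary points are separated by stabilizers.** Let $\zeta\ne\zeta'$ in $\partial T$; we find $g\in L$ with $g\zeta=\zeta$ and $g\zeta'\ne\zeta'$. Choose $m$ such that the prefixes of length $m$ differ, and let $v$ be that of $\zeta'$. The orbit $L\zeta'$ is infinite, since $L$ is transitive on levels of unbounded size. As $\mathrm{rist}_L(m)$ has finite index, $L\zeta'$ is a union of finitely many translates of $\mathrm{rist}_L(m)\zeta'$, so the latter is infinite. The factors $\mathrm{rist}_L(v'')$ with $v''\ne v$ act trivially on the subtree at $v$, so $\mathrm{rist}_L(m)\zeta'=\mathrm{rist}_L(v)\zeta'$. Hence some $g\in\mathrm{rist}_L(v)$ moves $\zeta'$, while it fixes $\zeta$, which does not pass through $v$.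

**Step 11: the groups $\Gamma_\zeta$.** Let $\Gamma_\zeta=\mathbb F_p[L\zeta]\rtimes L$, where $\mathbb F_p[L\zeta]$ is the permutation module of the orbit $L\zeta$. It is an extension of a $p$-group by a $p$-group, hence a $p$-group, and it is generated by $L$ and the basis vector $b_\zeta$. It is residually finite. An element outside $\mathbb F_p[L\zeta]$ survives in a finite quotient of $L$. For a nonzero $f\in\mathbb F_p[L\zeta]$, choose $m$ such that the prefixes of length $m$ of the points in the support of $f$ are distinct. Taking prefixes induces a homomorphism
$$\Gamma_\zeta\to\mathbb F_p[\text{level }m]\rtimes(L/\mathrm{St}_L(m)),$$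
where $\mathrm{St}_L(m)$ is the pointwise stabilizer of level $m$. The target is finite, and $f$ has nonzero image.

**Step 12: counting the $\Gamma_\zeta$.** Let $F$ be free on $x_1,\dots,x_r,x$, and let $\pi_\zeta:F\to\Gamma_\zeta$ send the $x_i$ to fixed generators of $L$ and $x\mapsto b_\zeta$. For $w\in\langle x_1,\dots,x_r\rangle$ representing $g\in L$, we have $[w,x]\in\ker\pi_\zeta$ if and only if $g$ commutes with $b_\zeta$, i.e. $g\zeta=\zeta$. By Step 10, distinct $\zeta$ give distinct kernels. If $\Gamma_\zeta$ is isomorphic to a fixed countable group $P$, then $\ker\pi_\zeta$ is the kernel of a homomorphism $F\to P$, and there are only countably many such homomorphisms. So each isomorphism type occurs among the $\Gamma_\zeta$ for only countably many $\zeta$. As $|\partial T|=2^{\aleph_0}$, the $\Gamma_\zeta$ represent $2^{\aleph_0}$ isomorphism types.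

**Step 13: counting the branch groups.** Let $G_\zeta$ be the group constructed in (a) for $\Gamma=\Gamma_\zeta$. It is countable, so it has only countably many finitely generated subgroups, and one of them is isomorphic to $\Gamma_\zeta$. So each isomorphism type of groups $G_\zeta$ accounts for only countably many isomorphism types of $\Gamma_\zeta$. Hence there are $2^{\aleph_0}$ isomorphism types of groups $G_\zeta$. (If all these groups are to contain one prescribed $\Gamma$, use $\Gamma\times\Gamma_\zeta$ in (a) instead of $\Gamma_\zeta$: it is again a finitely generated residually finite $p$-group, and the same count applies because $\Gamma_\zeta$ is still a finitely generated subgroup.) Together with part (c), proved earlier, this completes the proof of Theorem 2. $\blacksquare$
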